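# Numerical radius attaining compact operators on a strictly convex renorming of $L_1$

## 1. A strictly convex copy of $L_1$

**Theorem 1.** Let $\mathbb K=\mathbb R$ or $\mathbb C$ and $0<\kappa\le 1$. There is a norm $p$ on $L_1=L_1(\Omega,\lambda)$, where $\Omega=\{0,1\}^{\mathbb N}$ and $\lambda$ is the fair-coin product measure, with $\|\cdot\|_1\le p\le(1+\kappa)\|\cdot\|_1$, such that $X=(L_1,p)$ satisfies:

1. $X$ is strictly convex.
2. $\|I+T\|=1+\|T\|$ for every $T\in\mathcal K(X)$; hence $v(T)=\|T\|$ for every $T\in\mathcal K(X)$.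
3. For every Banach space $Y$, the norm attaining finite-rank operators are dense in $\mathcal K(X,Y)$. In particular $\mathrm{NA}(X,X)\cap\mathcal K(X)$ is dense in $\mathcal K(X)$.
4. $\operatorname{NRA}(X)\cap \mathcal K(X)=\{T\in\mathcal K(X): Tx=\mu x \text{ for some } x\ne0,\ |\mu|=\|T\|\}$. This set is norm closed and nowhere dense in $\mathcal K(X)$. If $T\in\mathcal K(X)$, $\|T\|=1$ and $T^2=0$, then its distance to $\operatorname{NRA}(X)\cap\mathcal K(X)$ is at least $1-\frac1{\sqrt2}$.

The rest of the talk explains these four lines and proves them. At the end there is a positive result in the opposite direction, for real Asplund spaces.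

## 2. Norm, numerical radius, and the meaning of the four statements

All Banach spaces are over $\mathbb K$ and different from $\{0\}$; for the zero space the only operator is $0$ and we count it as attaining everything. We write $B_X$, $S_X$ for the unit ball and unit sphere, $X^*$ for the dual, $\mathcal L(X)$ for the bounded operators, $\mathcal K(X)$ and $\mathcal K(X,Y)$ for the compact ones, all with the operator norm. For $g\in X^*$ and $y\in Y$, the symbol $g\otimes y$ is the operator $x\mapsto g(x)y$; its norm is $\|g\|\,\|y\|$.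

**Definition (norm attainment).** $T$ attains its norm if $\|Tx\|=\|T\|$ for some $x\in S_X$. The set of such operators from $X$ to $X$ is $\mathrm{NA}(X,X)$.

**Definition (numerical radius).** Let $\Pi(X)=\{(x,x^*)\in S_X\times S_{X^*}:x^*(x)=1\}$. The numerical radius of $T\in\mathcal L(X)$ is $v(T)=\sup\{|x^*(Tx)|:(x,x^*)\in\Pi(X)\}$. The operator $T$ attains its numerical radius if $|x^*(Tx)|=v(T)$ for some $(x,x^*)\in\Pi(X)$, and $\operatorname{NRA}(X)$ is the set of these operators.

Always $v(T)\le\|T\|$. Two small examples show what decides whether equality holds. Let $T(x_1,x_2)=(0,x_1)$ on $\mathbb K^2$. On Euclidean $\ell_2^2$ the only functional that norms $x$ is the inner product with $x$, so $v(T)=\sup|x_1x_2|=\frac12$, while $\|T\|=1$. On $\ell_1^2$ take $x=e_1$ and $x^*=(1,1)$. Then $x^*(e_1)=1$ and $x^*(Te_1)=x^*(e_2)=1$, so $v(T)=1=\|T\|$. In $\ell_1^2$ one functional norms the two independent vectors $e_1$ and $e_2$ at once; in the Euclidean plane this is impossible.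

**Definition (strictly convex, smooth).** $X$ is strictly convex if $x,z\in S_X$ and $\|x+z\|=2$ imply $x=z$. It is smooth if for each $x\in S_X$ exactly one $f\in S_{X^*}$ has $f(x)=1$.

Euclidean spaces are both. The space $\ell_1^2$ is neither: $\|e_1+e_2\|_1=2$, and both $(1,1)$ and $(1,-1)$ norm $e_1$.

The equation $\|I+T\|=1+\|T\|$ in statement 2 is called the Daugavet equation. It is an approximate form of the phenomenon seen in $\ell_1^2$: it asks for $x\in S_X$ with $\|x+Tx\|$ close to $1+\|T\|$, and only *close*.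

Here is the question that Theorem 1 answers; it is taken from the notes "Norm attaining compact operators", https://www.ugr.es/local/mmartins/material/2016-Korea-ILJU-school-NOTES.pdf. Suppose $v(T)=\|T\|$ for every compact $T$ on $X$. If such a $T$ attains its numerical radius at $(x,x^*)$, then $\|T\|=|x^*(Tx)|\le\|Tx\|$, so $T$ attains its norm. Thus $\operatorname{NRA}(X)\cap\mathcal K(X)\subset\mathrm{NA}(X,X)\cap\mathcal K(X)$. *If the larger set is dense in $\mathcal K(X)$, must the smaller one be dense?* Statements 2 and 3 say that $X=(L_1,p)$ satisfies both hypotheses. Statement 4 says that the conclusion fails as badly as it can: the set is not merely non-dense but nowhere dense. So the answer is **no**, for both scalar fields.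

The description in statement 4 comes from a general fact.

**Proposition 3.** Let $X$ be strictly convex or smooth, with $v(T)=\|T\|$ for all $T\in\mathcal K(X)$. Then the description of $\operatorname{NRA}(X)\cap\mathcal K(X)$ in Theorem 1(4) holds, $\operatorname{NRA}(X)\cap\mathcal K(X)$ is closed in $\mathcal K(X)$, and it is dense if and only if $\dim X\le1$. The distance estimate in Theorem 1(4) also holds.

The positive complement is the following; Asplund spaces are recalled in Section 11.

**Theorem 2.** Let $X$ be a real Asplund space with $v(T)=\|T\|$ for all rank-one $T$. Then $\operatorname{NRA}(X)\cap\mathcal K(X)$ is dense in $\mathcal K(X)$. Thus a real counterexample to the question is never Asplund.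

## 3. Finite dimension, $L_1$ itself, and the need for a common functional

If $\dim X<\infty$, then $\Pi(X)$ is compact and $(x,x^*)\mapsto|x^*(Tx)|$ is continuous, so every operator attains its numerical radius. A counterexample must be infinite dimensional.

In general, the first thing to try is this. Given a compact $T$, use the hypothesis to replace it by a nearby compact $T'\neq 0$ that attains its norm at some $x\in S_X$. We would be done if some $x^*$ satisfied both $x^*(x)=1$ and $|x^*(T'x)|=\|T'\|$. So we need one functional that norms $x$ and, up to a unimodular scalar, also norms $T'x$; perhaps a further small perturbation of $T'$ makes room for it. In $L_1$ this works, because functions with disjoint supports have a common norming functional. We carry this out, starting with a lemma that will be used again.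

**Lemma 4 (simple kernels).** Let $p$ be a norm on $L_1$ with $\|\cdot\|_1\le p\le C\|\cdot\|_1$, let $Y$ be a Banach space, $T\in\mathcal K((L_1,p),Y)$ and $\eta>0$. There are a finite partition $\{A_1,\dots,A_r\}$ of $\Omega$ into sets of positive measure and $y_1,\dots,y_r\in Y$ such that $T_0\varphi=\sum_j\big(\int_{A_j}\varphi\,d\lambda\big)y_j$ satisfies $\|T-T_0\|\le3\eta$.

*Proof.* The purpose is to replace the adjoint values $T^*y^*$ by step functions on one common partition. The dual of $(L_1,p)$ is $L_\infty$ as a vector space, with an equivalent norm, through $\varphi\mapsto\int g\varphi$. Since $T^*$ is compact, $T^*(B_{Y^*})$ is relatively compact for $\|\cdot\|_\infty$. Take a finite $\eta$-net $g_1,\dots,g_m$ of it. The map $(g_1,\dots,g_m)$ has, up to a null set, bounded range in $\mathbb K^m$. Cut a bounded set containing this range into finitely many Borel pieces on which each coordinate varies by at most $\eta$; the preimages form a partition of $\Omega$, and we merge null cells into a cell of positive measure. On each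 cell each $g_i$ differs almost everywhere by at most $\eta$ from its average. Writing $\mathbb E_\pi$ for the conditional expectation with respect to this partition $\pi$, we have $\|g_i-\mathbb E_\pi g_i\|_\infty\le\eta$.

Let $y^*\in B_{Y^*}$, $g=T^*y^*$, and choose $i$ with $\|g-g_i\|_\infty\le\eta$. Then
$$\|g-\mathbb E_\pi g\|_\infty\le\|g-g_i\|_\infty+\|g_i-\mathbb E_\pi g_i\|_\infty+\|\mathbb E_\pi(g_i-g)\|_\infty\le3\eta .$$
Since $\int g\,\mathbb E_\pi\varphi=\int(\mathbb E_\pi g)\varphi$ and $\|\varphi\|_1\le p(\varphi)$,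
$$|y^*(T\varphi-T\mathbb E_\pi\varphi)|=\Big|\int(g-\mathbb E_\pi g)\varphi\Big|\le3\eta\,p(\varphi).$$
Hence $\|T-T\mathbb E_\pi\|\le3\eta$. Finally $T\mathbb E_\pi\varphi=\sum_j\big(\int_{A_j}\varphi\big)\,T1_{A_j}/\lambda(A_j)$, which has the required form. $\square$

**Proposition 5 (the space $L_1$).** $\operatorname{NRA}(L_1)\cap\mathcal K(L_1)$ is dense in $\mathcal K(L_1)$.

*Proof.* By Lemma 4 with $p=\|\cdot\|_1$ it is enough to approximate $T\varphi=\sum_i(\int_{A_i}\varphi)y_i\ne0$ (the operator $0$ attains its numerical radius). Since $\|T\varphi\|_1\le\sum_i\|y_i\|_1\int_{A_i}|\varphi|$, with equality at $\varphi=1_{A_i}/\lambda(A_i)$, we have $\|T\|=\max_i\|y_i\|_1=\|y_j\|_1$ for some $j$.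

Choose $D\subset A_j$ of small positive measure and replace $y_j$ by
$$y_j'=\frac{\|y_j\|_1}{\|y_j1_{\Omega\setminus D}\|_1}\,y_j1_{\Omega\setminus D}.$$
As $\lambda(D)\to0$ this is an arbitrarily small change, and $\|y_j'\|_1=\|y_j\|_1$, so the new operator $T'$ has $\|T'\|=\|T\|$. Let $x=1_D/\lambda(D)$. Then $T'x=y_j'$, which vanishes on $D$. Define $f=1$ on $D$, $f=\overline{y_j'}/|y_j'|$ where $y_j'\ne0$, and $f=0$ elsewhere. Then $\|f\|_\infty=1$, $\int fx=1$, and $\int f\,T'x=\|y_j'\|_1=\|T'\|$. Since $v(T')\le\|T'\|$, we get $T'\in\operatorname{NRA}(L_1)$. $\square$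

The identity map shows that $(L_1,p)$ in Theorem 1 has Banach–Mazur distance at most $1+\kappa$ from $L_1$. So Theorem 1 and Proposition 5 together say that the density is destroyed by arbitrarily small renormings.

## 4. Strict convexity turns attainment into an eigenvalue equation

The scheme of Section 3 stops when $x$ and $T'x$ cannot share a norming functional. In a strictly convex space only parallel vectors can share one, and no perturbation of the kind used in Proposition 5 helps. We turn this into a proof of Proposition 3.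

**Step 1: the description.** The aim is to show that a compact $T$ is in $\operatorname{NRA}(X)$ exactly when it has an eigenvalue of modulus $\|T\|$. For $T=0$ both conditions hold. Let $T\ne0$ and suppose $(x,f)\in\Pi(X)$ satisfies $f(Tx)=\theta v(T)=\theta\|T\|$ with $|\theta|=1$.

If $X$ is strictly convex, let $z=\bar\theta\,Tx/\|T\|$. Then $\|z\|\le1$ and $f(x+z)=1+1=2$. Hence $\|z\|=1$ and $\|x+z\|=2$, so $z=x$, that is, $Tx=\theta\|T\|x$.

If $X$ is smooth, the functional $\bar\theta\,T^*f/\|T\|$ has norm at most $1$ and takes the value $1$ at $x$, as $f$ does. By smoothness they coincide: $T^*f=\theta\|T\|f$. By Riesz–Schauder theory a nonzero eigenvalue of the adjoint of a compact operator is an eigenvalue of the operator, so $\theta\|T\|$ is an eigenvalue of $T$.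

Conversely, let $Tx=\mu x$, $\|x\|=1$, $|\mu|=\|T\|$. Choose $f\in S_{X^*}$ with $f(x)=1$. Then $|f(Tx)|=|\mu|=\|T\|=v(T)$, so $T\in\operatorname{NRA}(X)$.

**Step 2: closedness.** We show that eigenvalues of maximal modulus survive limits. Let $T_m\to T$ with $T_mx_m=\mu_mx_m$, $\|x_m\|=1$, $|\mu_m|=\|T_m\|$. If $T=0$, it belongs to the set. If $T\ne0$, pass to a subsequence with $\mu_m\to\mu$, so $|\mu|=\|T\|\neq 0$, and with $Tx_m$ convergent, by compactness of $T$. Since $Tx_m-\mu_mx_m=(T-T_m)x_m\to0$ and $\mu\ne0$, the sequence $x_m$ converges to some $x$ with $\|x\|=1$, and $Tx=\mu x$.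

**Step 3: the distance estimate.** We show that an operator near a square-zero operator of norm one has no eigenvalue of modulus equal to its own norm. Let $\|T\|=1$, $T^2=0$, $S\in\operatorname{NRA}(X)\cap\mathcal K(X)$ and $d=\|T-S\|$. If $d\ge\frac12$ we are done, since $1-\frac1{\sqrt2}<\frac12$. Let $d<\frac12$. Take $\|x\|=1$ with $Sx=\mu x$ and $|\mu|=\|S\|\ge1-d$. Put $e=Tx-\mu x=(T-S)x$, so $\|e\|\le d$. From
$$0=T^2x=T(\mu x+e)=\mu Tx+Te$$
we get $|\mu|\,\|Tx\|=\|Te\|\le d$, while $\|Tx\|\ge|\mu|-d$. Therefore $|\mu|(|\mu|-d)\le d$. The function $t\mapsto t(t-d)$ is increasing on $[d/2,\infty)$ and $|\mu|\ge1-d\ge d/2$, so $(1-d)(1-2d)\le d$, that is, $2d^2-4d+1\le0$. Hence $d\ge1-\frac1{\sqrt2}$.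

**Step 4: density.** If $\dim X\ge2$, pick $y\in S_X$ and $g\in S_{X^*}$ with $g(y)=0$. Then $T=g\otimes y$ has norm $1$ and $T^2=g(y)\,g\otimes y=0$; by Step 3 the set is not dense. If $\dim X\le1$, every operator attains its numerical radius. This proves Proposition 3. $\square$

As a check, in finite dimension $\ge2$ every operator is in $\operatorname{NRA}(X)$, so Proposition 3 shows that no strictly convex or smooth finite-dimensional space of dimension at least $2$ satisfies $v(T)=\|T\|$ for all $T$; the Euclidean computation of Section 2 is an instance.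

So it suffices to find an *infinite-dimensional strictly convex* space with $v(T)=\|T\|$ for compact $T$ and with density of norm attaining compact operators. These demands pull in opposite directions. In $L_1$ the equality $v(T)=\|T\|$ comes from disjoint vectors adding up their norms, which is what strict convexity forbids. The way out must be that $v(T)=\|T\|$ is a supremum: it needs norms that add up *approximately*, and strict convexity forbids only exact equality for non-parallel vectors.

## 5. A global Hilbertian term destroys $v(T)=\|T\|$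

The simplest strictly convex renorming of $L_1$ adds a Hilbert norm of the coefficients. Let $w_0=1$, $w_1(\omega)=(-1)^{\omega_1}$, and let $w_0,w_1,w_2,\dots$ enumerate all Walsh functions $\prod_{i\in A}(-1)^{\omega_i}$, $A\subset\mathbb N$ finite. They are orthonormal in $L_2$. Put
$$S\varphi=\Big(2^{-k}\int w_k\varphi\,d\lambda\Big)_{k\ge0}\in\ell_2,\qquad \tilde p(\varphi)=\|\varphi\|_1+\|S\varphi\|_{2}.$$
This is an equivalent norm. The map $S$ is injective: the $2^n$ Walsh functions with $A\subset\{1,\dots,n\}$ span all functions of the first $n$ coordinates, so $S\varphi=0$ makes every conditional expectation of $\varphi$ on the first $n$ coordinates vanish, and $\varphi=0$ by martingale convergence. If $\varphi,\psi\ne0$ and $\tilde p(\varphi+\psi)=\tilde p(\varphi)+\tilde p(\psi)$, then $\|S\varphi+S\psi\|=\|S\varphi\|+\|S\psi\|$, so $S\psi=cS\varphi$ with $c>0$, and $\psi=c\varphi$. So $\tilde p$ is strictly convex.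

But $v(T)=\|T\|$ fails for $T\varphi=(\int\varphi)\,w_1$. Indeed $\tilde p(\varphi)\ge2|\int\varphi|$, with equality at $\varphi=1$, and $\tilde p(w_1)=\frac32$; hence $\|T\|=\frac34$. Suppose $v(T)=\frac34$, and take $(x_k,f_k)\in\Pi$ with $|f_k(Tx_k)|\to\frac34$. Put $a_k=\int x_k$. From $|f_k(Tx_k)|\le\frac32|a_k|\le\frac34$ we get $|a_k|\to\frac12$. As $1=\|x_k\|_1+\|Sx_k\|$ and both summands are at least $|a_k|$, both tend to $\frac12$. The first coordinate of $Sx_k$ is $a_k$, so the rest of $Sx_k$ tends to $0$. Now choose $|\theta_k|=1$ with $\theta_kf_k(Tx_k)=|f_k(Tx_k)|$. On the one hand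
$$\tilde p(x_k+\theta_kTx_k)\ge f_k(x_k)+\theta_kf_k(Tx_k)\to\tfrac74 .$$
On the other hand $Sw_1=(0,\frac12,0,\dots)$ is orthogonal to $(1,0,0,\dots)$, so
$$\limsup_k\tilde p(x_k+\theta_kTx_k)\le\tfrac12+\tfrac12+\sqrt{\tfrac14+\tfrac1{16}}=1+\tfrac{\sqrt5}4<\tfrac74 ,$$
a contradiction. The exact point of failure is this: every nearly norming $x$ carries a Hilbertian part $Sx$ of fixed size, pointing in a fixed direction. In $\|\cdot\|_1$ one can cut $x$ into pieces with small support, and one piece is as good as $x$; the term $\|Sx\|$ does not split along such a cut.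

So the Hilbertian term should split along cuts. We will use infinitely many of them, the $n$-th mixing the values of $\varphi$ only within orbits of a finite group acting on the first $n$ coordinates. Each of the first $N$ terms splits exactly when we cut along the coordinates beyond $N$, while the terms beyond $N$ are uniformly small. Any finite number of terms leaves the norm non-strictly convex, but the increasing groups together act ergodically, and this will give strict convexity for the full sum.

## 6. Norms that average over finite groups of coordinate flips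

Let $G_n$ be the group of the $2^n$ maps $\sigma:\Omega\to\Omega$ that flip the coordinates in some subset of $\{1,\dots,n\}$, and $G=\bigcup_nG_n$. This is a countable group of measure preserving maps, and $\sigma^{-1}=\sigma$ for each $\sigma\in G$. Put
$$q_n(\varphi)=\int_\Omega\Big(2^{-n}\sum_{\sigma\in G_n}|\varphi(\sigma\omega)|^2\Big)^{1/2}d\lambda(\omega),\qquad p(\varphi)=\|\varphi\|_1+\kappa\sum_{n\ge1}4^{-n}q_n(\varphi),$$
$$p_N(\varphi)=\|\varphi\|_1+\kappa\sum_{n=1}^N4^{-n}q_n(\varphi),\qquad L_N=p-p_N=\kappa\sum_{n>N}4^{-n}q_n .$$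

**Step 1: size estimates.** We check that $p$ is an equivalent norm and that the tails $L_N$ are small. An $\ell_2$-norm is at most the $\ell_1$-norm, so $q_n(\varphi)\le2^{-n/2}\int\sum_{\sigma\in G_n}|\varphi(\sigma\omega)|\,d\lambda=2^{n/2}\|\varphi\|_1$. Since $4^{-n}2^{n/2}=2^{-3n/2}$,
$$L_N\le\kappa\sum_{n>N}2^{-3n/2}\|\cdot\|_1=\kappa\,\frac{2^{-3N/2}}{2^{3/2}-1}\|\cdot\|_1 ,$$
and $2^{3/2}-1>1$. (For $N=0$ this bounds $p-\|\cdot\|_1$.) Therefore
$$\|\cdot\|_1\le p\le(1+\kappa)\|\cdot\|_1\le2\|\cdot\|_1,\qquad L_N\le2^{-N}\|\cdot\|_1\le2^{-N}p_N,\qquad p_N\le p\le(1+2^{-N})p_N. \tag{1}$$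
The functions $p$, $p_N$ are norms and $L_N$ is a seminorm. All are monotone: $|\varphi|\le|\psi|$ implies $p(\varphi)\le p(\psi)$, and the same for $p_N$ and $L_N$. By (1), $X=(L_1,p)$ is complete.

**Step 2: block structure.** We show that $p_N$ splits along cuts in the coordinates beyond $N$. Write $\Omega=F_N\times\Omega_N'$ with $F_N=\{0,1\}^N$, $\omega=(s,\omega')$, and let $\lambda'$ be the product measure on $\Omega_N'$. For $n\le N$ the group $G_n$ acts on $F_N$ only. By Fubini,
$$p_N(\varphi)=\int_{\Omega_N'}|\varphi(\cdot,\omega')|_N\,d\lambda'(\omega'), \tag{2}$$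
where on $E_N=\mathbb K^{F_N}$
$$|u|_N=2^{-N}\sum_{s\in F_N}\Big[|u(s)|+\kappa\sum_{n=1}^N4^{-n}\Big(2^{-n}\sum_{\sigma\in G_n}|u(\sigma s)|^2\Big)^{1/2}\Big].$$
This is a norm on $E_N$. For $N=1$ it reads $|u|_1=\frac{|u(0)|+|u(1)|}2+\frac\kappa4\big(\frac{|u(0)|^2+|u(1)|^2}2\big)^{1/2}$. So $p_N$ is the norm of an $L_1$-space of $E_N$-valued functions, and in particular, for every measurable $D\subset\Omega_N'$ and $C=F_N\times D$,
$$p_N(\varphi)=p_N(\varphi1_C)+p_N(\varphi1_{\Omega\setminus C}). \tag{3}$$
In the same way (2) gives $p_N(\varphi)=\sum_jp_N(\varphi1_{F_N\times D_j})$ for a finite measurable partition $(D_j)$ of $\Omega_N'$. Note that (3) makes $p_N$ itself not strictly convex; all the terms $q_n$ are needed.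

**Step 3: ergodicity.** We need that a bounded measurable $G$-invariant $h$ is a.e. constant. The conditional expectation of $h$ given the first $n$ coordinates is $s\mapsto\int h(s,\omega')\,d\lambda'(\omega')$. It is $G_n$-invariant, and $G_n$ is transitive on $F_n$, so it is the constant $\int h$. By martingale convergence $h=\int h$ a.e.

## 7. Strict convexity from ergodicity

We prove Theorem 1(1). It suffices to show: *if $\varphi,\psi\ne0$ and $p(\varphi+\psi)=p(\varphi)+p(\psi)$, then $\psi=c\varphi$ with a constant $c>0$.* If moreover $p(\varphi)=p(\psi)=1$, then $c=1$, which is strict convexity. Fix everywhere finite representatives.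

**Step 1: equality on orbits.** We pass from the norms to pointwise information. Every summand of $p$ is subadditive and has a positive coefficient, so $q_n(\varphi+\psi)=q_n(\varphi)+q_n(\psi)$ for all $n\ge1$. In $\ell_2(G_n)$ put $a_n(\omega)=(\varphi(\sigma\omega))_{\sigma\in G_n}$ and $b_n(\omega)=(\psi(\sigma\omega))_{\sigma\in G_n}$. The pointwise inequality $\|a_n+b_n\|\le\|a_n\|+\|b_n\|$ becomes an equality after integration, so for a.e. $\omega$ and all $n\ge1$, $\|a_n(\omega)+b_n(\omega)\|=\|a_n(\omega)\|+\|b_n(\omega)\|$.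

**Step 2: both vectors are eventually nonzero.** We need this to use the equality case. The sets $\bigcup_{\sigma\in G}\sigma\{\varphi\ne0\}$ and $\bigcup_{\sigma\in G}\sigma\{\psi\ne0\}$ are $G$-invariant and not null, so by ergodicity they have full measure. If $\omega$ lies in both, then $\varphi(\sigma\omega)\ne0$ and $\psi(\sigma'\omega)\ne0$ for some $\sigma,\sigma'\in G$, so $a_n(\omega)\ne0\ne b_n(\omega)$ for all large $n$.

**Step 3: a ratio for each $\omega$.** Let $\Omega_0$ be the set of $\omega$ for which Steps 1 and 2 hold; after intersecting it with its countably many translates, $\Omega_0$ is $G$-invariant of full measure. For $\omega\in\Omega_0$ and large $n$, equality in the Hilbert space triangle inequality gives $b_n=c_na_n$ with $c_n=\|b_n\|/\|a_n\|>0$. Since $a_n$, $b_n$ are the subvectors of $a_{n+1}$, $b_{n+1}$ indexed by $G_n$, we also have $b_n=c_{n+1}a_n$, so $c_{n+1}=c_n$. Let $c(\omega)$ be the common value. It is a limit of measurable functions of $\omega$, hence measurable.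

**Step 4: the ratio is constant.** Let $\tau\in G$, say $\tau\in G_m$. For $n\ge m$ the vectors $a_n(\tau\omega)$, $b_n(\tau\omega)$ arise from $a_n(\omega)$, $b_n(\omega)$ by the same permutation $\sigma\mapsto\sigma\tau$ of $G_n$. Hence $c(\tau\omega)=c(\omega)$. The sets $\{c>r\}$ with $r$ rational are invariant, hence null or of full measure, so $c$ is a.e. constant. The coordinate $\sigma=\mathrm{id}$ of $b_n=c\,a_n$ says $\psi(\omega)=c\,\varphi(\omega)$ for a.e. $\omega$. $\square$

## 8. Localized almost norming vectors and the Daugavet equation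

The next lemma is the cutting argument that failed for $\tilde p$.

**Lemma 6.** Let $0\ne T\in\mathcal K(X)$. For each $N\ge1$ there are $x_N\in L_1$ and a measurable $C_N=F_N\times D_N$ with $\lambda(C_N)=2^{-N}$, $x_N=x_N1_{C_N}$, $p_N(x_N)=1$ (hence $1\le p(x_N)\le1+2^{-N}$), such that along a subsequence $Tx_N\to y$ in $X$ with $p(y)=\|T\|$.

*Proof.* Choose $x$ with $p(x)=1$ and $p(Tx)\ge(1-2^{-N})\|T\|$. As $p_N(x)\le1$, dividing by $p_N(x)$ gives a vector, again called $x$, with $p_N(x)=1$ and $p(Tx)\ge(1-2^{-N})\|T\|$. Partition $\Omega_N'$ into $2^N$ sets $D_j$ of measure $2^{-N}$, using the coordinates $N+1,\dots,2N$, and let $x_j=x1_{F_N\times D_j}$. By Section 6, Step 2, $\sum_jp_N(x_j)=1$, and $p(Tx)\le\sum_jp(Tx_j)$. If $p(Tx_j)<p(Tx)\,p_N(x_j)$ held for every $j$ with $x_j\ne0$, summation would give $p(Tx)<p(Tx)$. So $p(Tx_j)\ge p(Tx)p_N(x_j)$ for some $j$ with $x_j\ne0$. Put $x_N=x_j/p_N(x_j)$ and $D_N=D_j$. Then, with (1),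
$$(1-2^{-N})\|T\|\le p(Tx_N)\le\|T\|\,p(x_N)\le(1+2^{-N})\|T\|.$$
The $x_N$ are bounded and $T$ is compact, so a subsequence of $Tx_N$ converges, to a vector of norm $\|T\|$. $\square$

**Step 1: the Daugavet equation.** We prove $\|I+T\|=1+\|T\|$ for $0\ne T\in\mathcal K(X)$. Take $x_N$, $C_N$, $y$ from Lemma 6, along the subsequence. By (3) and $x_N=x_N1_{C_N}$,
$$p(x_N+y)\ge p_N(x_N+y)=p_N(x_N+y1_{C_N})+p_N(y1_{\Omega\setminus C_N})\ge1+p_N(y)-2p_N(y1_{C_N}).$$
Here $p_N(y1_{C_N})\le2\int_{C_N}|y|\,d\lambda\to0$ because $\lambda(C_N)\to0$, and $p_N(y)\to p(y)=\|T\|$. So $\liminf p(x_N+y)\ge1+\|T\|$. Since $Tx_N\to y$ and $p(x_N)\to1$,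
$$\|I+T\|\ge\liminf\frac{p(x_N+Tx_N)}{p(x_N)}\ge1+\|T\| .$$
The reverse inequality is the triangle inequality, and $T=0$ is trivial.

**Step 2: from the Daugavet equation to $v(T)=\|T\|$.** We need pairs that are exactly in $\Pi(X)$, and a theorem of B. Bollobás, Bull. London Math. Soc. 2 (1970), the Bishop–Phelps–Bollobás theorem, supplies them: if $x\in S_X$, $f\in S_{X^*}$ and $|1-f(x)|\le\varepsilon^2/2$ with $0<\varepsilon<\frac12$, there is $(x',f')\in\Pi(X)$ with $\|x-x'\|<\varepsilon+\varepsilon^2$ and $\|f-f'\|\le\varepsilon$.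

By homogeneity let $\|T\|=1$. Choose $z_k\in S_X$ with $\|z_k+Tz_k\|\to2$ and $f_k\in S_{X^*}$ with $f_k(z_k+Tz_k)=\|z_k+Tz_k\|$. The numbers $f_k(z_k)$ and $f_k(Tz_k)$ lie in the closed unit disc and their sum tends to $2$. So their real parts tend to $1$, and hence they themselves tend to $1$. By the theorem there are $(z_k',f_k')\in\Pi(X)$ with $\|z_k-z_k'\|\to0$ and $\|f_k-f_k'\|\to0$. Then $|f_k'(Tz_k')-f_k(Tz_k)|\le\|f_k'-f_k\|+\|z_k'-z_k\|\to0$, so $f_k'(Tz_k')\to1$ and $v(T)=1=\|T\|$. This proves Theorem 1(2). $\square$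

## 9. Norm attaining finite-rank operators

We prove Theorem 1(3). Let $Y$ be a Banach space. By Lemma 4 it suffices to approximate, by norm attaining finite-rank operators, an operator $T_0\varphi=\sum_j(\int_{A_j}\varphi)y_j$ with $(A_j)$ a finite partition of $\Omega$ and $T_0\ne0$ (the operator $0$ attains its norm). In $L_1$ such an operator attains its norm at a normalized indicator function, but $p$ also charges the terms $q_n$. We first attain the norm with respect to $p_N$, and then correct for $L_N$.

**Step 1: $T_0$ attains its norm with respect to $p_N$.** Fix $N$. Let $j(s,\omega')$ be the index with $(s,\omega')\in A_{j(s,\omega')}$. Then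
$$T_0\varphi=\int_{\Omega_N'}R_{\omega'}\varphi(\cdot,\omega')\,d\lambda'(\omega'),\qquad R_{\omega'}u=2^{-N}\sum_{s\in F_N}u(s)\,y_{j(s,\omega')} .$$
The operator $R_{\omega'}:E_N\to Y$ depends only on the tuple $(j(s,\omega'))_{s\in F_N}$, so up to a null set it takes finitely many values $R_1,\dots,R_l$, on non-null measurable sets $B_1,\dots,B_l$ that partition $\Omega_N'$. Let $\|R_i\|$ be the norm with respect to $|\cdot|_N$ on $E_N$ and $M=\max_i\|R_i\|$; then $M>0$ since $T_0\ne0$. By (2),
$$\|T_0\varphi\|\le\int_{\Omega_N'}\|R_{\omega'}\|\,|\varphi(\cdot,\omega')|_N\,d\lambda'\le M\,p_N(\varphi).$$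
Choose $i$ with $\|R_i\|=M$. Since $E_N$ is finite dimensional, there is $u\in E_N$ with $|u|_N=1$ and $\|R_iu\|=M$. Set $\varphi_0(s,\omega')=u(s)1_{B_i}(\omega')/\lambda'(B_i)$. Then $p_N(\varphi_0)=1$ by (2), and $T_0\varphi_0=R_iu$, so $\|T_0\varphi_0\|=M$. Also $M=\|T_0\varphi_0\|\le\|T_0\|\,p(\varphi_0)\le(1+2^{-N})\|T_0\|$.

**Step 2: a rank-one correction for the tail.** The norm $p$ exceeds $p_N$ by $L_N$. We add to $T_0$ a small operator whose size is controlled by $L_N$, with equality at $\varphi_0$. By the Hahn–Banach theorem there is a linear functional $\ell$ on $L_1$ with $|\ell|\le L_N$ and $\ell(\varphi_0)=L_N(\varphi_0)$. Let $y_0=T_0\varphi_0/M$, a unit vector, and $T'=T_0+M\,\ell\otimes y_0$. For every $\psi\in L_1$,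
$$\|T'\psi\|\le M\,p_N(\psi)+M\,L_N(\psi)=M\,p(\psi),$$
while $T'\varphi_0=M(1+L_N(\varphi_0))y_0$, so
$$\|T'\varphi_0\|=M\big(p_N(\varphi_0)+L_N(\varphi_0)\big)=M\,p(\varphi_0).$$
Thus $\|T'\|=M$, and $T'$ attains its norm at $\varphi_0/p(\varphi_0)$. It has finite rank, and by (1)
$$\|T'-T_0\|\le M\sup_{\psi\ne0}\frac{L_N(\psi)}{p(\psi)}\le2^{-N}(1+2^{-N})\|T_0\|\to0\qquad(N\to\infty).\qquad\square$$

At this point the question is settled. By Sections 7 and 8, Proposition 3 applies to $X=(L_1,p)$. It gives the description, the closedness and the distance estimate in Theorem 1(4), and shows that $\operatorname{NRA}(X)\cap\mathcal K(X)$ is not dense, while $\mathrm{NA}(X,X)\cap\mathcal K(X)$ is dense.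

## 10. Nowhere density

It remains to show that the closed set $\operatorname{NRA}(X)\cap\mathcal K(X)$ has dense complement. Near the operator $0$ this is immediate: if $g(y)=0$ and $g,y\ne0$, then $\varepsilon\,g\otimes y$ has square zero and nonzero norm. So its only eigenvalue is $0$, it lies in the complement, and it tends to $0$ with $\varepsilon$. Let $0\ne T\in\mathcal K(X)$ and $\varepsilon>0$.

**Step 1: the perturbation.** We enlarge the norm of $T$ by a rank-one operator that lives on a tiny set and so has no influence on any fixed vector. Take $x_N$, $C_N$, $y$ from Lemma 6, along the subsequence, and $h_N\in S_{X^*}$ with $h_N(x_N)=p(x_N)$. Put $g_N(\psi)=h_N(\psi1_{C_N})$. By monotonicity of $p$, $|g_N(\psi)|\le p(\psi1_{C_N})\le p(\psi)$, so $\|g_N\|\le1$. Moreover $g_N(x_N)=p(x_N)\to1$, and for every fixed $\psi$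
$$|g_N(\psi)|\le p(\psi1_{C_N})\le2\int_{C_N}|\psi|\,d\lambda\to0. \tag{4}$$
Let $T_N=T+\varepsilon\,g_N\otimes y$. Then $\|T_N-T\|\le\varepsilon\,p(y)=\varepsilon\|T\|$, so $\|T_N\|\le(1+\varepsilon)\|T\|$. Since $T_Nx_N=Tx_N+\varepsilon p(x_N)y\to(1+\varepsilon)y$ and $p(x_N)\to1$, we get $\|T_N\|\to(1+\varepsilon)\|T\|$.

**Step 2: $T_N\notin\operatorname{NRA}(X)$ for large $N$.** Suppose $T_N\in\operatorname{NRA}(X)$ for infinitely many $N$ of the subsequence. By the description in Theorem 1(4), $T_Nz_N=\mu_Nz_N$ with $p(z_N)=1$ and $|\mu_N|=\|T_N\|$. Pass to a further subsequence with $\mu_N\to\mu$, so that $|\mu|=(1+\varepsilon)\|T\|$, and with $Tz_N$ and the scalars $g_N(z_N)$ convergent. Then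
$$z_N=\mu_N^{-1}\big(Tz_N+\varepsilon\,g_N(z_N)\,y\big)$$
converges to some $z\in S_X$. By (4) and $\|g_N\|\le1$, $g_N(z_N)=g_N(z)+g_N(z_N-z)\to0$. Taking limits, $Tz=\mu z$ with $|\mu|>\|T\|$, which is impossible. So $T_N$ lies in the complement for large $N$, within $\varepsilon\|T\|$ of $T$. This completes the proof of Theorem 1. $\blacksquare$

## 11. Real Asplund spaces: weak-star denting points of the dual ball

We turn to Theorem 2; from now on scalars are real.

**Definition (Asplund space).** $X$ is Asplund if every continuous convex function on $X$ is Fréchet differentiable at the points of a dense set.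

Finite-dimensional spaces are Asplund. The space $\ell_1$ is not, since its norm is nowhere Fréchet differentiable: given $x\in\ell_1$ and $t>0$, choose $n$ with $|x_n|\le t/2$; then $\|x+te_n\|+\|x-te_n\|-2\|x\|=2t-2|x_n|\ge t$, so this second difference is not $o(t)$.

**Definition (denting points).** A $w^*$-slice of $B_{X^*}$ is a set $\{h\in B_{X^*}:h(x)>\beta\}$ with $x\in S_X$. A point $f\in B_{X^*}$ is $w^*$-denting if it lies in $w^*$-slices of $B_{X^*}$ of arbitrarily small diameter. Let $D$ be the set of these points.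

Clearly $D=-D$. Points of $D$ are extreme points of $B_{X^*}$: if $f=\frac12(g+h)$ with $g,h\in B_{X^*}$, every slice containing $f$ contains $g$ or $h$; using slices of diameter tending to $0$ we get $g=f$ or $h=f$, hence both.

For an example take $X=c_0$, $X^*=\ell_1$. If $h\in B_{\ell_1}$ has $h_n>1-\delta$, then $\|h-e_n^*\|\le2\delta$, so the corresponding slice has diameter at most $4\delta$ and $e_n^*\in D$. Since the extreme points of $B_{\ell_1}$ are the $\pm e_n^*$, here $D=\{\pm e_n^*:n\in\mathbb N\}$, and distinct points of $D$ are at distance $2$. The space $c_0$ also satisfies the other hypothesis of Theorem 2. Indeed $\|T\|=\sup_n\|T^*e_n^*\|$. Given $n$, a vector $z\in B_{c_0}$ almost norming $T^*e_n^*$ may be taken with $|z_n|=1$, because an affine function of $z_n\in[-1,1]$ has its largest modulus at an endpoint; then $(z,z_ne_n^*)\in\Pi(c_0)$, so $v(T)=\|T\|$. The discrete structure of $D$ seen here is forced in general by the hypothesis, and the proof starts by showing this.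

Let now $X$ be as in Theorem 2 with $\dim X\ge2$; the case $\dim X\le1$ is trivial. A theorem of Namioka and Phelps, Duke Math. J. 42 (1975), says that in the dual of an Asplund space every $w^*$-compact convex set is the $w^*$-closed convex hull of its $w^*$-strongly exposed points. Here $f\in K$ is $w^*$-strongly exposed if for some $x\in X$ it lies in all the sets $\{h\in K:h(x)>\sup_Kx-\delta\}$, $\delta>0$, and their diameters tend to $0$ with $\delta$. For $K=B_{X^*}$ such points belong to $D$. Hence
$$B_{X^*}=\overline{\mathrm{co}}^{\,w^*}D,\qquad \|x\|=\sup_{f\in D}f(x)\quad(x\in X), \tag{5}$$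
and every $w^*$-continuous convex function on $B_{X^*}$ has the same supremum on $D$ and on $B_{X^*}$: if it is at most $s$ on $D$, the set where it is at most $s$ is convex, $w^*$-closed and contains $D$.

**Step 1: if $f\in D$ and $g\in S_{X^*}$, then $\max_\pm\|f\pm g\|=2$.** This translates the hypothesis on rank-one operators into geometry. Let $\varepsilon\in(0,1)$. Choose $x\in S_X$ and $\beta$ such that the slice $\{h\in B_{X^*}:h(x)>\beta\}$ contains $f$ and has diameter $<\varepsilon$. Then $\beta<f(x)\le1$; let $0<\alpha<\varepsilon$ with $1-\alpha\ge\beta$. As $v(g\otimes x)=\|g\otimes x\|=1$, there is $(z,h)\in\Pi(X)$ with $|g(z)h(x)|>1-\alpha$. So $|g(z)|>1-\alpha$ and $|h(x)|>1-\alpha$. Replacing $(z,h)$ by $(-z,-h)$ if necessary, $h(x)>1-\alpha\ge\beta$, so $h$ is in the slice and $\|h-f\|<\varepsilon$. Then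
$$\max_\pm\|f\pm g\|\ge f(z)+|g(z)|\ge h(z)-\varepsilon+|g(z)|>2-2\varepsilon .$$
Since $\varepsilon$ is arbitrary and the left side is at most $2$, it equals $2$.

**Step 2: slices of $B_X$ given by $f\in D$ norm $X^*$.** Let $f\in D$, $\delta>0$ and $S_\delta=\{x\in B_X:f(x)>1-\delta\}$. We show that $\sup_{S_\delta}|g|=\|g\|$ for all $g\in X^*$, and $B_X=\overline{\mathrm{co}}(S_\delta\cup-S_\delta)$. Let $\|g\|=1$ and $\tau>0$. By Step 1 there are $z\in B_X$ and a sign with $f(z)\pm g(z)>2-\min(\delta,\tau)$. Both summands are at most $1$, so $f(z)>1-\delta$ and $|g(z)|>1-\tau$. If some $x\in B_X$ were outside $\overline{\mathrm{co}}(S_\delta\cup-S_\delta)$, separation would give $g\in X^*$ with $g(x)>\sup_{S_\delta}|g|=\|g\|$, which is impossible.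

**Step 3: distinct points of $D$ are at distance $2$.** By Step 2 and Goldstine's theorem, $B_{X^{**}}=\overline{\mathrm{co}}^{\,w^*}(S_\delta\cup-S_\delta)$ for every $\delta>0$. Milman's theorem says that the extreme points of a compact convex set of the form $\overline{\mathrm{co}}\,A$ lie in the closure of $A$. So every extreme point $x^{**}$ of $B_{X^{**}}$ satisfies $|x^{**}(f)|\ge1-\delta$ for every $\delta>0$, that is, $x^{**}(f)=\pm1$, for every $f\in D$. Let $f\ne f'$ in $D$. The $w^*$-continuous convex function $x^{**}\mapsto|x^{**}(f-f')|$ attains its maximum $\|f-f'\|$ over $B_{X^{**}}$ at an extreme point, where its value is $0$ or $2$. As $f\ne f'$, the maximum is $2$.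

**Step 4: faces of $B_X$ given by $f_0\in D$ norm $X^*$.** We improve the slices of Step 2 to an exact face. We claim that there are $z\in S_X$ and $\eta>0$ with $f_0(z)=1$ and $|f(z)|\le1-\eta$ for all $f\in D\setminus\{\pm f_0\}$, and that $F=\{x\in B_X:f_0(x)=1\}$ satisfies $\sup_F|g|=\|g\|$ for all $g\in X^*$.

Choose $z\in S_X$ and $\beta$ such that $\{f\in B_{X^*}:f(z)>\beta\}$ contains $f_0$ and has diameter $<2$. By Step 3 it contains no other point of $D$, so $f(z)\le\beta$ for $f\in D\setminus\{f_0\}$. If $f\in D\setminus\{\pm f_0\}$, this applies to $f$ and to $-f$, so $|f(z)|\le\beta$. The set $D\setminus\{\pm f_0\}$ is non-empty, since otherwise (5) would make $B_{X^*}$ a segment, against $\dim X\ge2$. Hence $\beta\ge0$. By (5), $\sup_{f\in D}f(z)=\|z\|=1$, and all points of $D$ other than $f_0$ give values at most $\beta<f_0(z)\le1$. So $f_0(z)=1$. Put $\eta=1-\beta>0$.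

Now let $\delta\in(0,1)$, and let $x\in S_\delta$, where $S_\delta$ is formed with $f_0$. We push $x$ towards $z$ and rescale. Let $\lambda=\delta/(\eta+\delta)$, so $\lambda\eta=(1-\lambda)\delta$, and
$$w=(1-\lambda)x+\lambda z,\qquad r=f_0(w)=(1-\lambda)f_0(x)+\lambda,\qquad x'=w/r .$$
Here $1-(1-\lambda)\delta< r\le1$. We have $f_0(x')=1$, and for $f\in D\setminus\{\pm f_0\}$
$$|f(x')|\le\frac{(1-\lambda)+\lambda(1-\eta)}{1-(1-\lambda)\delta}=\frac{1-\lambda\eta}{1-(1-\lambda)\delta}=1 .$$
By (5), $\|x'\|=1$, so $x'\in F$. Moreover $\|w-x\|=\lambda\|z-x\|\le2\lambda$ and $\|x'-w\|=(1-r)\|x'\|\le(1-\lambda)\delta$, so $\|x'-x\|\le2\lambda+\delta$, which tends to $0$ as $\delta\to0$, uniformly in $x\in S_\delta$. Given $g$ and $\tau>0$, Step 2 yields $x\in S_\delta$ with $|g(x)|>\|g\|-\tau$, and then $|g(x')|>\|g\|-\tau-\|g\|(2\lambda+\delta)$. Letting $\delta,\tau\to0$ gives $\sup_F|g|=\|g\|$.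

In $c_0$ with $f_0=e_1^*$ one can take $z=e_1$ and $\eta=1$, and $F=\{x\in B_{c_0}:x_1=1\}$.

## 12. Two perturbations that produce attainment in real Asplund spaces

Let $0\ne T\in\mathcal K(X)$ and $0<\varepsilon<\|T\|/4$; the operator $0$ is in $\operatorname{NRA}(X)$. In contrast to Section 4, one $f_0\in D$ norms a whole face $F$, and $F$ is large enough to compute norms of functionals. So the plan is first to perturb $T$ so that $\sup_{f\in D}\|T^*f\|$ is attained at $\pm f_0$ only, with a gap, and then to perturb again so that the functional $T^*f_0$ attains its norm on $F$. Steps are numbered on from Section 11.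

**Step 5: isolating a point $f_0\in D$ where the adjoint attains its norm.** For a compact operator $R$ the function $f\mapsto\|R^*f\|$ is $w^*$-continuous on $B_{X^*}$: a $w^*$-convergent net in $B_{X^*}$ converges uniformly on the compact set $\overline{R(B_X)}$. Hence
$$\Phi(x)=\max_{f\in B_{X^*}}\big(\|T^*f\|+f(x)\big)$$
is well defined. As a supremum of affine functions of $x$ with slopes in $B_{X^*}$ it is convex and $1$-Lipschitz. Since $X$ is Asplund, there is $x_1$ with $\|x_1\|<\varepsilon$ at which $\Phi$ is Fréchet differentiable, with derivative $f_0$, say.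

Every maximizing sequence at $x_1$ converges to $f_0$. Indeed let $f_n\in B_{X^*}$ and $\|T^*f_n\|+f_n(x_1)\ge\Phi(x_1)-\varepsilon_n$ with $\varepsilon_n\to0$. For all $h\in X$ we have $\Phi(x_1+h)\ge\|T^*f_n\|+f_n(x_1)+f_n(h)\ge\Phi(x_1)-\varepsilon_n+f_n(h)$, so
$$(f_n-f_0)(h)\le\varepsilon_n+\Phi(x_1+h)-\Phi(x_1)-f_0(h).$$
The supremum over $\|h\|=t$ gives $t\,\|f_n-f_0\|\le\varepsilon_n+o(t)$. Let $n\to\infty$ and then $t\to0$: $\|f_n-f_0\|\to0$.

Consequences follow. First, a maximizer exists, and the constant sequence shows that it equals $f_0$; so $f_0\in B_{X^*}$ is the unique maximizer, and $\Phi(x_1)=\|T^*f_0\|+f_0(x_1)$. Second, the function $f\mapsto\|T^*f\|+f(x_1)$ is convex and $w^*$-continuous, so its supremum over $D$ is also $\Phi(x_1)$. A maximizing sequence in $D$ converges to $f_0$, and by Step 3 it is eventually constant; so $f_0\in D$. Third, no sequence in $D\setminus\{f_0\}$ is maximizing, by the same argument, so there is $\gamma>0$ with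
$$\|T^*f\|+f(x_1)\le\Phi(x_1)-3\gamma\qquad(f\in D\setminus\{f_0\}). \tag{6}$$
Fourth, comparing with the competitor $-f_0$, $\|T^*f_0\|-f_0(x_1)\le\|T^*f_0\|+f_0(x_1)$, so $f_0(x_1)\ge0$.

Since $f_0(x_1)<\varepsilon$ and $\Phi(x_1)\ge\Phi(0)-\varepsilon=\|T\|-\varepsilon$, we have $\|T^*f_0\|\ge\|T\|-2\varepsilon>0$. Put
$$g_0=\frac{T^*f_0}{\|T^*f_0\|},\qquad T_1=T+g_0\otimes x_1,\qquad\text{so}\qquad T_1^*f=T^*f+f(x_1)g_0 .$$
Because $f_0(x_1)\ge0$, $\|T_1^*f_0\|=\|T^*f_0\|+f_0(x_1)=\Phi(x_1)$. If $f\in D\setminus\{\pm f_0\}$, then (6) applied to $f$ or to $-f$ gives $\|T_1^*f\|\le\|T^*f\|+|f(x_1)|\le\Phi(x_1)-3\gamma$. Since $T_1$ is compact, $\|T_1\|=\sup_{f\in D}\|T_1^*f\|=\Phi(x_1)=\|T_1^*f_0\|$. Also $\|T_1-T\|\le\|x_1\|<\varepsilon$.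

**Step 6: attaining on the face of $f_0$.** Let $z$ and $F$ be as in Step 4 for this $f_0$, and $g_1=T_1^*f_0$, so $\|g_1\|=\|T_1\|$. Since $\sup_F|g_1|=\|g_1\|$, there is $\epsilon_0\in\{1,-1\}$ with $\sup_F\epsilon_0g_1=\|g_1\|$. Let $0<\rho<\min(\gamma,\varepsilon)$. The Bishop–Phelps theorem for bounded closed convex sets says that the functionals attaining their supremum on $F$ are norm dense in $X^*$. So there is $u\in X^*$, $\|u\|<\rho/2$, such that
$$k=\epsilon_0g_1+\rho f_0+u$$
attains its supremum on $F$ at some $x_2\in F$. The term $\rho f_0$ makes the supremum of $k$ on $F$ beat that of $-k$: as $f_0=1$ on $F$, we have $\sup_Fk\ge\|g_1\|+\rho-\frac\rho2=\|g_1\|+\frac\rho2$, while $-k\le\|g_1\|-\rho+\frac\rho2=\|g_1\|-\frac\rho2$ on $F$. By Step 4,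
$$\|k\|=\sup_F|k|=k(x_2)\ge\|T_1\|+\tfrac\rho2 .$$

Put $T_2=T_1+\epsilon_0(\rho f_0+u)\otimes z$, so $T_2^*f=T_1^*f+\epsilon_0f(z)(\rho f_0+u)$. Since $f_0(z)=1$, $T_2^*f_0=g_1+\epsilon_0(\rho f_0+u)=\epsilon_0k$. For $f\in D\setminus\{\pm f_0\}$ we have $|f(z)|\le1$, so
$$\|T_2^*f\|\le\|T_1\|-3\gamma+\tfrac32\rho<\|T_1\|<\|k\| .$$
The operator $T_2$ is compact, hence $\|T_2\|=\sup_{f\in D}\|T_2^*f\|=\|T_2^*f_0\|=\|k\|=k(x_2)=|f_0(T_2x_2)|$. Since $x_2\in B_X$, $f_0\in B_{X^*}$ and $f_0(x_2)=1$, the pair $(x_2,f_0)$ is in $\Pi(X)$. As $v(T_2)\le\|T_2\|$, we conclude $v(T_2)=\|T_2\|=|f_0(T_2x_2)|$ and $T_2\in\operatorname{NRA}(X)$. Finally $\|T_2-T\|<\varepsilon+\frac32\rho<3\varepsilon$, and $\varepsilon$ can be taken arbitrarily small. A real counterexample to the question satisfies $v(T)=\|T\|$ for all compact $T$, in particular for rank-one $T$, so it is never Asplund. This proves Theorem 2. $\blacksquare$
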